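\title{Bounded solutions of $\bar\partial u=f$ in the ball and K\"ahler metrics with bounded potential}

\begin{abstract}
Let $\omega$ be a K\"ahler metric with bounded potential on the unit ball of $\mathbb C^n$, and let $f$ be a $\bar\partial$-closed $(0,1)$-form with $|f|^2_\omega+|\partial f|_\omega\le 1$. It has been conjectured that $\bar\partial u=f$ then has a solution bounded by a constant that depends only on $n$ and on a bound for the potential. We show that this holds for $n=1$ and fails for every $n\ge2$, however small the potential; there is even a single such $f$ with no bounded solution. The counterexample comes from a closed nonnegative $(1,1)$-form on the ball of $\mathbb C^2$ that is dominated by $i\partial\bar\partial$ of a bounded plurisubharmonic function, while all of its own potentials grow linearly in the invariant distance. The form is invariant under a free product of four surface groups, and the quotient of the ball by this group contains a cycle of four compact curves.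
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb B_n$ be the unit ball of $\mathbb C^n$. A K\"ahler metric on $\mathbb B_n$ is a smooth, closed, positive definite $(1,1)$-form $\omega$. It has \emph{bounded potential} if $\omega=i\partial\bar\partial\phi$ for a plurisubharmonic function $\phi$ with $\sup|\phi|<\infty$. The following conjecture is posed in \cite{MFO}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $f$ be a $\bar\partial$-closed $(0,1)$-form on $\mathbb B_n$ such that
\begin{equation}\label{eq:hyp}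
\sup_{\mathbb B_n}\big(|f|_\omega^2+|\partial f|_\omega\big)\le1
\end{equation}
for some K\"ahler metric $\omega=i\partial\bar\partial\phi$ with bounded potential. Then $\bar\partial u=f$ has a solution with $\sup_{\mathbb B_n}|u|\le C$, where $C$ depends only on $n$ and on a bound for $\sup|\phi|$.}
\medskip

\subsection*{Conventions}
For a real $(1,1)$-form $\Theta=i\sum\Theta_{j\bar k}\,dz_j\wedge d\bar z_k$ and $\xi\in\mathbb C^n$ we write $\Theta(\xi)=\sum\Theta_{j\bar k}\xi_j\bar\xi_k$, and $\Theta\le\Theta'$ means $\Theta(\xi)\le\Theta'(\xi)$ for all $\xi$ at every point. For $f=\sum f_k\,d\bar z_k$ put $f(\bar\xi)=\sum f_k\bar\xi_k$ and $|f|_\omega^2=\sup_{\xi\ne0}|f(\bar\xi)|^2/\omega(\xi)$; the norm of a $(1,0)$-form is that of its conjugate. The norm of a $(1,1)$-form is the Hilbert--Schmidt norm of its coefficient matrix in a frame in which $\omega_{j\bar k}=\delta_{jk}$. Thus, for real $\Theta$,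
\begin{equation}\label{eq:HS}
-\tau\omega\le\Theta\le\tau\omega\quad\Longrightarrow\quad|\Theta|_\omega\le\sqrt n\,\tau ,
\end{equation}
since the eigenvalues of $\Theta$ with respect to $\omega$ lie in $[-\tau,\tau]$. Other conventions change the norms by dimensional constants, which can be absorbed by multiplying $f$ by a small constant. All norms are preserved when the form and the metric are pulled back by a biholomorphism. The forms $f$ are smooth. Solutions of $\bar\partial u=f$ may be taken in the sense of distributions: a smooth solution exists on any ball and two solutions differ by a holomorphic function, so every solution is smooth after correction on a null set. We put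
\[
N(f)=\inf\{\sup|u|:\ \bar\partial u=f\}\in[0,\infty].
\]

\subsection*{What the hypothesis measures}
For $\phi=|z|^2$ the metric is Euclidean and \eqref{eq:hyp} bounds $f$ uniformly. If moreover $n=1$ and $f=F\,d\bar z$, the Cauchy transform $u(z)=\frac1\pi\int_{|\zeta|<1}F(\zeta)(z-\zeta)^{-1}dA(\zeta)$ is a solution with $|u|\le2$. A bounded potential allows much larger metrics, and hence much larger $f$. For $0<\alpha<1$ the function $\phi=-(1-|z|^2)^\alpha$ has
\[
i\partial\bar\partial\phi=\alpha(1-|z|^2)^{\alpha-1}\,i\partial\bar\partial|z|^2+\alpha(1-\alpha)(1-|z|^2)^{\alpha-2}\,i\partial|z|^2\wedge\bar\partial|z|^2,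
\]
so the condition $|f|_\omega\le1$ lets the normal component of $f$ grow like $(1-|z|^2)^{\alpha/2-1}$.

The shape of \eqref{eq:hyp}, quadratic in $f$ and linear in $\partial f$, is what a bounded solution produces. Let $u$ be smooth, real and plurisubharmonic with $|u|\le1$, let $f=\bar\partial u$ and $\phi=e^u+|z|^2$. From
\[
i\partial\bar\partial e^u=e^u\,(i\partial\bar\partial u+i\partial u\wedge\bar\partial u)\ge e^{-1}(i\partial\bar\partial u+i\partial u\wedge\bar\partial u)
\]
we get $|f|^2_\omega\le e$ and, by \eqref{eq:HS}, $|\partial f|_\omega\le e\sqrt n$. The conjecture asks for a converse, and in one variable the converse is true.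

\begin{theorem}[essentially Wolff]\label{thm:one}
For $n=1$ the conjecture holds, with $C=2M+e^2M+2e\sqrt M$, where $M=\sup|\phi|$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $M>0$.
\begin{itemize}
\item[(a)] There are smooth $\bar\partial$-closed $(0,1)$-forms $f_k$ and K\"ahler metrics $\omega_k=i\partial\bar\partial\phi_k$ on $\mathbb B_n$ with $\sup|\phi_k|\le M$, $\sup(|f_k|^2_{\omega_k}+|\partial f_k|_{\omega_k})\le1$ and $N(f_k)\to\infty$. Moreover $f_k=\bar\partial u_k$ with $u_k$ real and plurisubharmonic.
\item[(b)] There are a smooth $\bar\partial$-closed $(0,1)$-form $f$ and a K\"ahler metric $\omega=i\partial\bar\partial\phi$ on $\mathbb B_n$ with $\sup|\phi|\le M$ that satisfy \eqref{eq:hyp}, such that $\bar\partial u=f$ has no bounded solution.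
\end{itemize}
\end{theorem}

So the conjecture holds exactly when $n=1$; for $n\ge2$ no constant $C(n,M)$ exists for any $M>0$.

Theorem~\ref{thm:one} is proved in Section~\ref{sec:one}. Section~\ref{sec:red} reduces Theorem~\ref{thm:main} to the existence of a closed form $\Theta\ge0$ on the ball of $\mathbb C^2$ that is dominated by a form with bounded potential but has no bounded potential itself. Section~\ref{sec:period} contains the mechanism that forces the potentials of $\Theta$ to grow: a period of $d^cy$ along a loop contained in four complex lines, combined with Harnack's inequality. To repeat this gain indefinitely we spread the configuration through the ball by a discrete group (Section~\ref{sec:group}), show that the quotient is a strictly pseudoconvex domain (Section~\ref{sec:spc}), and then verify the three required properties of $\Theta$ in Sections~\ref{sec:P1}, \ref{sec:P2} and~\ref{sec:P3}.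

\section{One variable}\label{sec:one}

Let $\mathbb D$ be the unit disc and $f=F\,d\bar z$. Since $\omega=\frac i4\Delta\phi\,dz\wedge d\bar z$ and $\partial f=F_z\,dz\wedge d\bar z$, hypothesis \eqref{eq:hyp} gives
\begin{equation}\label{eq:hyp1}
4|F|^2\le\Delta\phi,\qquad 4|F_z|\le\Delta\phi .
\end{equation}
The function $\phi$ is smooth because $\Delta\phi$ is, and $M>0$ because $\Delta\phi>0$. The proof computes the best boundary bound of a solution by duality. Green's formula turns the dual pairing into an area integral with two terms, one for each inequality in \eqref{eq:hyp1}.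

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Put $C'=e^2M+2e\sqrt M$. In Steps 1--3 we assume that $F$ and $\phi$ are smooth on a neighborhood of $\overline{\mathbb D}$, and we use only \eqref{eq:hyp1} and $|\phi|\le M$. Let $u_0\in C^\infty(\overline{\mathbb D})$ solve $\bar\partial u_0=f$; the Cauchy transform of $F$ times a cutoff equal to $1$ near $\overline{\mathbb D}$ will do. Write $\|k\|_1=\int_0^{2\pi}|k(e^{i\theta})|\frac{d\theta}{2\pi}$ and $d\mu=\frac1{2\pi}\log\frac1{|z|}\,dA$. Green's formula states that
\begin{equation}\label{eq:green}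
\int_0^{2\pi}W(e^{i\theta})\frac{d\theta}{2\pi}=W(0)+\int_{\mathbb D}\Delta W\,d\mu\qquad\big(W\in C^2(\overline{\mathbb D})\big).
\end{equation}

\emph{Step 1: $\big|\int u_0k\frac{d\theta}{2\pi}\big|\le C'\|k\|_1$ for every polynomial $k$ with $k(0)=0$.} Since $\Delta(u_0k)=4\partial_z(Fk)$, formula \eqref{eq:green} gives
\begin{equation}\label{eq:pairing}
\int_0^{2\pi}u_0k\,\frac{d\theta}{2\pi}=\int_{\mathbb D}4F_zk\,d\mu+\int_{\mathbb D}4Fk'\,d\mu .
\end{equation}
To avoid the zeros of $k$, fix $\epsilon>0$ and let $s=(|k|^2+\epsilon^2)^{1/2}$, a smooth function with $|k|\le s\le|k|+\epsilon$. Differentiating $s_{\bar z}=k\overline{k'}/(2s)$ and $(\log s)_{\bar z}=k\overline{k'}/(2s^2)$ in $z$, we find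
\[
\Delta s=\frac{|k'|^2(2s^2-|k|^2)}{s^3}\ge\frac{|k'|^2}{s},\qquad \Delta\log s=\frac{2\epsilon^2|k'|^2}{s^4}\ge0 .
\]
The first inequality and \eqref{eq:green} with $W=s$ give $\int|k'|^2s^{-1}d\mu\le\|k\|_1+\epsilon$. Next let $W=e^{\phi/M}s=e^{v}$ with $v=\phi/M+\log s$. Then $\Delta W=e^v(\Delta v+|\nabla v|^2)\ge e^{-1}M^{-1}s\,\Delta\phi$, while $W\le e(|k|+\epsilon)$ on the circle; this is where the bound on the potential enters. Hence $\int s\,\Delta\phi\,d\mu\le e^2M(\|k\|_1+\epsilon)$. By \eqref{eq:hyp1}, $4|F_z||k|\le s\,\Delta\phi$ and $4|F||k'|\le2(s\,\Delta\phi)^{1/2}(|k'|^2/s)^{1/2}$. The first term of \eqref{eq:pairing} is therefore at most $e^2M(\|k\|_1+\epsilon)$, and the second is at most $2e\sqrt M(\|k\|_1+\epsilon)$ by the Cauchy--Schwarz inequality. Let $\epsilon\to0$.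

\emph{Step 2: a solution with small boundary values.} This is the duality $L^\infty/H^\infty=(H^1_0)^*$. By the Hahn--Banach theorem the functional $k\mapsto\int u_0k\frac{d\theta}{2\pi}$ extends from the polynomials vanishing at $0$ to $L^1(\partial\mathbb D)$ with norm at most $C'$, so it is represented by some $g\in L^\infty(\partial\mathbb D)$ with $\|g\|_\infty\le C'$. Then $\int(u_0-g)e^{im\theta}d\theta=0$ for $m\ge1$, so the Poisson integral $h$ of $u_0-g$ is a bounded holomorphic function, with radial limits $u_0-g$ almost everywhere by Fatou's theorem. The function $u=u_0-h$ is a bounded solution of $\bar\partial u=f$ with radial limits $g$.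

\emph{Step 3: the interior bound.} Let $|c|=1$ and $v=\operatorname{Re}(cu)+\phi$. Since $\Delta u=4F_z$, we have $\Delta v\ge-4|F_z|+\Delta\phi\ge0$. So $v$ is bounded and subharmonic, with radial limits at most $C'+M$ almost everywhere. For $|z|<r<1$, $v(z)$ is at most the Poisson integral of $v$ over the circle of radius $r$, and dominated convergence as $r\to1$ gives $v(z)\le C'+M$. Hence $\operatorname{Re}(cu)\le C'+2M$ for all $c$, that is, $|u|\le C'+2M=C$.

\emph{Step 4: the general case.} For $r<1$ the pullbacks of $f$ and $\phi$ under $z\mapsto rz$ are smooth near $\overline{\mathbb D}$ and satisfy the hypothesis with the same $M$. Steps 1--3 give $u_r$ on $r\mathbb D$ with $\bar\partial u_r=f$ and $|u_r|\le C$. Extend $u_r$ by zero and let $u$ be a weak-$*$ limit in $L^\infty(\mathbb D)$ along a sequence $r\to1$. Then $|u|\le C$, and $\bar\partial u=f$ in the sense of distributions, because every test function is supported in $r\mathbb D$ for $r$ close to $1$.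
\end{proof}

\section{Reduction to a form without bounded potential}\label{sec:red}

From now on $B=\mathbb B_2$, $S=\partial B$ and $B_R=\{z\in\mathbb C^2:|z|<R\}$. The invariant metric of $B$ is $\omega_B=-i\partial\bar\partial\log(1-|z|^2)$, so that
\begin{equation}\label{eq:omegaB}
\omega_B(\xi)=\frac{|\xi|^2}{1-|z|^2}+\frac{|\langle\xi,z\rangle|^2}{(1-|z|^2)^2}.
\end{equation}
Let $\beta$ be the distance defined by the length element $\omega_B(\xi)^{1/2}$. Splitting $\xi$ into components parallel and orthogonal to $z$ shows that $\omega_B(\xi)^{1/2}\ge|d|z|(\xi)|/(1-|z|^2)$, with equality along radii, so $\beta(0,z)=\operatorname{artanh}|z|$.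

We look for a counterexample of the form $f=\varepsilon\bar\partial u$ on $B_R$ with $u$ real, $\varepsilon\to0$ and $R\to1$. Call a real function $y$ a \emph{potential} of $\Theta$ if $i\partial\bar\partial y=\Theta$, and let $\Theta=i\partial\bar\partial u$. If $\bar\partial v=f$, then $v-\varepsilon u$ is holomorphic, so $\operatorname{Re}v/\varepsilon$ is a potential of $\Theta$. Thus $N(f)$ is large if all potentials of $\Theta$ are large compared with $1/\varepsilon$.

\begin{example}\label{ex:model}
Take $u=-\log(1-|z|^2)$, so $\Theta=\omega_B$, and let $K=\log\frac1{1-R^2}$. By \eqref{eq:omegaB}, $|\bar\partial u|_{\omega_B}\le1$. A potential $y$ on $B_R$ differs from $u$ by a pluriharmonic function, so the mean of $y$ over $|z|=r$ exceeds $y(0)$ by $\log\frac1{1-r^2}$. Hence $2\sup|y|\ge K$, and $\varepsilon K/2\le N(f)\le\varepsilon K$. Now compare the cost of the two terms in \eqref{eq:hyp}. The quadratic term is handled by the metric $2\varepsilon^2\omega_B$, whose potential $2\varepsilon^2u$ has size $\varepsilon^2K$ on $B_R$. The linear term forces $\omega\ge\varepsilon\omega_B$;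 then $\phi-\varepsilon u$ is plurisubharmonic, and the sub-mean value inequality gives $2\sup|\phi|\ge\varepsilon K$. So $\varepsilon K$ stays bounded and nothing is gained. If the linear term could be paid for by a bounded potential, the choice $\varepsilon\sim K^{-1/2}$ would be allowed, and $N(f)\sim K^{1/2}$ would be unbounded.
\end{example}

The next proposition provides a form $\Theta$ that keeps the two good features of the example and repairs the bad one.

\begin{proposition}\label{prop:key}
On $B$ there are a bounded smooth plurisubharmonic function $\phi_1\ge0$, a smooth closed real $(1,1)$-form $\Theta$, a smooth real function $u$ and positive constants $C_1,C_2,C_3,c_3$ such that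
\begin{itemize}
\item[(P1)] $0\le\Theta\le C_1\,i\partial\bar\partial\phi_1$;
\item[(P2)] $i\partial\bar\partial u=\Theta$ and $|\bar\partial u|_{\omega_B}\le C_2$;
\item[(P3)] if $0<R<1$ and $y$ is a smooth real function on $B_R$ with $i\partial\bar\partial y=\Theta$, then $2\sup_{B_R}|y|\ge c_3\operatorname{artanh}R-C_3$.
\end{itemize}
\end{proposition}

The growth in (P3) is the fastest compatible with (P2), which gives $|u(z)-u(0)|\le2C_2\,\beta(0,z)$.

\begin{remark}\label{rem:dim1}
On the disc, (P1) and (P3) contradict each other. For $R<1$ let $y$ be the potential of $\Theta$ on $R\mathbb D$ with zero boundary values. Both $y$ and $C_1\phi_1-y$ are subharmonic, so the maximum principle gives $y\le0$ and $C_1\phi_1-y\le C_1\sup\phi_1$, whence $|y|\le C_1\sup\phi_1$. In two variables a potential is determined up to a pluriharmonic function, its boundary values cannot be prescribed, and this argument is not available.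
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]
We verify \eqref{eq:hyp} through the stronger pointwise conditions
\begin{equation}\label{eq:strong}
|f(\bar\xi)|^2\le\tfrac12\,\omega(\xi),\qquad i\partial f\ \text{is real and}\ -\tfrac1{2\sqrt n}\,\omega\le i\partial f\le\tfrac1{2\sqrt n}\,\omega ,
\end{equation}
which give $|f|^2_\omega\le\frac12$ and, by \eqref{eq:HS}, $|\partial f|_\omega\le\frac12$. They are preserved when $f$ and $\omega$ are pulled back by a holomorphic map and when $\omega$ is enlarged.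

(a) Let $A_1=2\sqrt n\,C_1$ and $A_2=2C_2^2$, and fix $t\in(0,1]$ with $tA_1\sup\phi_1+t^2A_2\le M/2$. For $R$ so close to $1$ that $K=\log\frac1{1-R^2}\ge1$, put $\varepsilon=tK^{-1/2}$ and
\[
\varphi=A_1\varepsilon\phi_1-A_2\varepsilon^2\log(1-|z|^2),\qquad\Omega=i\partial\bar\partial\varphi .
\]
On $B_R$ we have $0\le\varphi\le tA_1\sup\phi_1+t^2A_2\le M/2$. The pair $\varepsilon\bar\partial u$, $\Omega$ satisfies \eqref{eq:strong}: by (P2), $\varepsilon^2|\bar\partial u(\bar\xi)|^2\le C_2^2\varepsilon^2\omega_B(\xi)\le\frac12\Omega(\xi)$, and by (P1), $0\le i\partial(\varepsilon\bar\partial u)=\varepsilon\Theta\le(C_1/A_1)\Omega$. Let $\pi_R:\mathbb B_n\to B_R$, $\pi_R(z)=(Rz_1,Rz_2)$, and define on $\mathbb B_n$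
\[
u_R=\varepsilon\,u\circ\pi_R,\qquad f_R=\bar\partial u_R,\qquad\phi_R=\varphi\circ\pi_R+\tfrac M2|z|^2,\qquad\omega_R=i\partial\bar\partial\phi_R .
\]
The last term of $\phi_R$ makes $\omega_R$ positive definite in the extra variables. Then $0\le\phi_R\le M$, $\omega_R\ge\pi_R^*\Omega$, the pair $f_R,\omega_R$ satisfies \eqref{eq:strong}, and $u_R$ is real and plurisubharmonic because $\Theta\ge0$.

Suppose $\bar\partial v=f_R$ and $|v|\le C$. Then $v-u_R$ is holomorphic on $\mathbb B_n$, so $y(\zeta)=\varepsilon^{-1}\operatorname{Re}v(\zeta_1/R,\zeta_2/R,0,\dots,0)$ is a smooth function on $B_R$ that differs from $u$ by a pluriharmonic function, and $|y|\le C/\varepsilon$. Since $\operatorname{artanh}R=\frac12\log\frac{(1+R)^2}{1-R^2}\ge K/2$, property (P3) gives $2C/\varepsilon\ge c_3K/2-C_3$. Therefore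
\[
N(f_R)\ge\tfrac14tc_3\sqrt K-\tfrac12tC_3\longrightarrow\infty\qquad(R\to1).
\]

(b) We average the examples of (a) and use the closed graph theorem to show that some average has no bounded solution. Choose $R_k\to1$ such that $f_k=f_{R_k}$ has $N(f_k)\ge4^k$, and write $\phi_k,\omega_k$ accordingly. For $c\in\ell^\infty(\mathbb R)$ put
\[
f_c=\sum_{k\ge1}c_k2^{-k}f_k,\qquad\phi=\sum_{k\ge1}2^{-k}\phi_k,\qquad\omega=\sum_{k\ge1}2^{-k}\omega_k .
\]
The $f_k$ and $\phi_k$ are obtained from the fixed functions $u$, $\phi_1$, $\log(1-|z|^2)$ on $B$ by the maps $\pi_{R_k}$, with bounded coefficients, and $\pi_{R_k}$ maps $\{|z|\le r\}$ into $\overline{B_r}$. So all their derivatives are bounded on compact sets uniformly in $k$, and the series converge in $C^\infty_{\mathrm{loc}}$. Thus $f_c$ is smooth and $\bar\partial$-closed, $\omega=i\partial\bar\partial\phi$ is positive definite, and $|\phi|\le M$. If $\|c\|_\infty\le1$, the pair $f_c,\omega$ satisfies \eqref{eq:strong}: the Cauchy--Schwarz inequality gives $|f_c(\bar\xi)|^2\le\sum2^{-k}|f_k(\bar\xi)|^2\le\frac12\omega(\xi)$, and the second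 condition follows by summation because the $c_k$ are real.

Suppose that every $f_c$ has a bounded solution. Let $H^\infty$ be the closed subspace of bounded holomorphic functions in $L^\infty(\mathbb B_n)$, and define a real linear map $\mathcal T:\ell^\infty(\mathbb R)\to L^\infty/H^\infty$ by letting $\mathcal Tc$ be the class of any bounded solution of $\bar\partial v=f_c$; note that $\|\mathcal Tc\|=N(f_c)$. The graph of $\mathcal T$ is closed. Indeed, if $c^j\to c$ and $\mathcal Tc^j\to[v]$, there are solutions $v_j$ of $\bar\partial v_j=f_{c^j}$ with $v_j\to v$ in $L^\infty$, and $f_{c^j}\to f_c$ locally uniformly, so $\bar\partial v=f_c$. Hence $\mathcal T$ is bounded. But the $k$-th unit vector $e_k$ has $\|\mathcal Te_k\|=2^{-k}N(f_k)\ge2^k$, a contradiction. So some $f_c$ has no bounded solution, and after scaling we may take $\|c\|_\infty\le1$.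
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}.

\section{A period forces oscillation}\label{sec:period}

Let $d^c=i(\bar\partial-\partial)$. It commutes with pullback by holomorphic maps, and
\begin{equation}\label{eq:dc}
d^c\operatorname{Re}h=d\operatorname{Im}h\quad(h\text{ holomorphic}),\qquad d^c\log|\zeta|^2=2\,d\arg\zeta .
\end{equation}
Harnack's inequality will be used in this form: if $K$ is a compact subset of a plane domain $U$, there is $H\ge1$ with $\sup_Kw\le H\inf_Kw$ for all harmonic $w\ge0$ on $U$.

\begin{example}\label{ex:annulus}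
Let $U=\{\frac12<|\zeta|<2\}$ and $y=\log|\zeta|^2+\operatorname{Re}h$ on $U$, with $h$ holomorphic in $|\zeta|<2$. This is how any potential of a form looks on $U$ if the form has a potential equal to $\log|\zeta|^2$ outside the hole $|\zeta|\le\frac12$. By \eqref{eq:dc} the period of $d^cy$ around the unit circle is $4\pi$, whatever $h$ is. Suppose $m=\sup_Uy<\infty$ and let $w=m-y\ge0$. The mean of $w$ over $|\zeta|=r$ is $m-\operatorname{Re}h(0)-2\log r$. It is nonnegative as $r\to2$, so it is at least $2\log2$ for $r=1$. With the Harnack constant $H$ of the unit circle in $U$ we conclude that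
\[
\sup_Uy\ \ge\ y(x)+\frac{2\log2}H\qquad\text{for every }x\text{ with }|x|=1 .
\]
No point of the core circle is close to being a maximum point of $y$.
\end{example}

If the point where $y$ is larger were again on the core of such an annulus, we could repeat the step and $y$ would grow without bound. In the plane this fails: the region where $y$ is harmonic has the rims of the holes as boundary, and the larger values may occur there. In $\mathbb C^2$ the hole can be a tube around the complex line $z_1=0$, and the annulus can be replaced by a cycle of complex discs that goes around the tube. Each disc extends to the sphere and has no inner rim. On a single disc a harmonic function has no period, but a loop that passes from disc to disc can carry one. We use four lines permuted by a unitary map of order four.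

Indices $j$ run over $\mathbb Z/4$. Let $\sigma(z_1,z_2)=(iz_1,-iz_2)$ and
\[
P_0=\big(\sqrt{1/5},\sqrt{3/5}\big),\qquad\ell_0=\big\{z_2-i\sqrt3\,z_1=\sqrt{3/5}\,(1-i)\big\},
\]
$P_j=\sigma^jP_0$, $\ell_j=\sigma^j\ell_0$. Put $L_j=\ell_j\cap B$, $\bar L_j=\ell_j\cap\bar B$, $\partial L_j=\ell_j\cap S$, and $R_0=0.95$. Let $e_j$ be the segment from $P_j$ to $P_{j+1}$ and $\Pi$ the closed polygon with edges $e_0,\dots,e_3$. See Figure~\ref{fig:conf}.

\begin{lemma}\label{lem:lines}
\begin{itemize}
\item[(a)] $e_j\subset L_j$, $\ell_j\cap\ell_{j+1}=\{P_{j+1}\}\subset B$ and $\ell_j\cap\ell_{j+2}=\emptyset$. In particular $\partial L_j\cap\bar L_k=\emptyset$ for $k\ne j$.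
\item[(b)] $z_1\ne0$ on $\bar L_j$.
\item[(c)] $\Pi\subset B_{R_0}$, and along $\Pi$ the function $z_1$ has winding number $1$ about $0$.
\end{itemize}
\end{lemma}

\begin{proof}
By the symmetry $\sigma$, which preserves $|z_1|$ and $|z_2|$, we may take $j=0$. With $t_0=\sqrt{3/5}$, the function $z_2-i\sqrt3z_1$ equals $t_0-it_0$ at $P_0$ and $-it_0+t_0$ at $P_1=(i\sqrt{1/5},-it_0)$, so $P_0,P_1\in\ell_0$, and $P_1=\sigma P_0\in\ell_1$. The line $\ell_1$ has equation $z_2+i\sqrt3z_1=-t_0(1+i)$ and is not parallel to $\ell_0$. The line $\ell_2=-\ell_0$ has equation $z_2-i\sqrt3z_1=-t_0(1-i)$ and is disjoint from $\ell_0$. Since $|P_j|^2=\frac45<R_0^2$, convexity gives $e_j\subset L_j\cap B_{R_0}$. The point of $\ell_0$ with $z_1=0$ has $|z_2|^2=2t_0^2=\frac65>1$, which proves (b). Along $\Pi$, $z_1$ runs once counterclockwise around the square with vertices $i^j\sqrt{1/5}$.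
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\begin{scope}
\clip (0,0) circle (1);
\foreach \k in {0,1,2,3}{
\begin{scope}[rotate={45+90*\k}]
\fill[gray!35] (0.45,0.893) circle (0.13);
\fill[gray!35] (0.45,-0.893) circle (0.13);
\end{scope}}
\end{scope}
\draw (0,0) circle (1);
\foreach \k in {0,1,2,3}{
\begin{scope}[rotate={45+90*\k}]
\draw (0.45,-0.893) -- (0.45,0.893);
\draw[very thick] (0.45,-0.45) -- (0.45,0.45);
\node at (0.6,0) {$L_{\k}$};
\end{scope}
\begin{scope}[rotate={90*\k}]
\fill (0.636,0) circle (0.025);
\node at (0.84,0) {$P_{\k}$};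
\end{scope}}
\draw[fill=gray!70] (0,0) circle (0.09);
\node at (0,-0.2) {$T$};
\end{tikzpicture}
\caption{A schematic picture of the configuration in the ball of $\mathbb C^2$. The circle stands for the sphere. Each chord stands for a complex disc $L_j$, its two endpoints for the boundary circle $\partial L_j$, and the shaded caps at these endpoints for a neighborhood $V_j$ of $\partial L_j$ in the closed ball. The thick polygon lies in the union of the discs and winds once around the complex line $z_1=0$. The tube $T$ around that line meets no $L_j$ and no $V_j$.}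
\label{fig:conf}
\end{figure}

By (b) we can define $\rho>0$ by $4\rho=\min\{|z_1|:z\in\bigcup\bar L_j\}$. Let
\[
T=\{z\in B:|z_1|\le\rho\},\qquad\bar T=\{z\in\bar B:|z_1|\le\rho\}.
\]
Let $\lambda$ be the convolution of $\log|\zeta|^2$ on $\mathbb C$ with a radial mollifier supported in $|\zeta|<\rho$. It is smooth and subharmonic, and it equals $\log|\zeta|^2$ for $|\zeta|\ge\rho$ by the mean value property. The form
\[
\theta=i\partial\bar\partial\big(\lambda(z_1)\big)\ge0
\]
on $B$ is supported in $T$. The analogue of Example~\ref{ex:annulus} reads as follows.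

\begin{lemma}\label{lem:gain}
For each $j$ let $D_j\subset\ell_j$ be a closed disc whose interior contains $e_j$, and let $D_j^+\supset D_j$ be an open disc, relatively compact in $L_j$. There is $c_0>0$ with the following property. Let $y$ be a smooth real function on an open set containing $B_{R_0}\cup\bigcup D_j^+$, with $i\partial\bar\partial y=\theta$ on $B_{R_0}$ and $y|_{D_j^+}$ harmonic for each $j$. Then
\[
\sup_{\bigcup D_j^+}y\ \ge\ y(x)+c_0\qquad\text{for every }x\in\textstyle\bigcup D_j .
\]
\end{lemma}

\begin{proof}
The period is computed in the ball and estimated on the discs. On $B_{R_0}$ the function $y-\lambda(z_1)$ is pluriharmonic, hence the real part of a holomorphic function. Near $\Pi$ we have $|z_1|>\rho$, so $\lambda(z_1)=\log|z_1|^2$. By \eqref{eq:dc} and Lemma~\ref{lem:lines}(c), $\oint_\Pi d^cy=4\pi$.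

Let $H$ be a Harnack constant for all four pairs $D_j\subset D_j^+$. By the interior gradient estimate for harmonic functions there is $C_0$ such that $\big|\int_{e_j}d^cw\big|\le C_0\sup_{D_j}|w|$ for $w$ harmonic near $D_j$ in $\ell_j$. Let $m=\sup_{\bigcup D_j^+}y$, which we may assume finite, let $w=m-y$, and let $x\in D_i$. On each $D_j^+$, $w$ is harmonic and nonnegative. Hence $w\le Hw(x)$ on $D_i$. The discs $D_{i+1}$ and $D_{i-1}$ meet $D_i$ at $P_{i+1}$ and $P_i$, so $w\le H^2w(x)$ on them, and $D_{i+2}$ meets $D_{i+1}$ at $P_{i+2}$, so $w\le H^3w(x)$ on it. Because $\ell_j$ is a complex line, the integral of $d^cw$ over $e_j\subset\ell_j$ depends only on $w|_{\ell_j}$. Therefore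
\[
4\pi=\Big|\sum_j\int_{e_j}d^cw\Big|\le4C_0H^3w(x),
\]
and the lemma holds with $c_0=\pi/(C_0H^3)$.
\end{proof}

To iterate Lemma~\ref{lem:gain} we need a discrete group $\Gamma\subset\operatorname{Aut}(B)$ with two properties that pull in opposite directions. Every point of $\bigcup L_j$ should be equivalent to a point of $\bigcup D_j$, so the stabilizer of $L_j$ must act cocompactly on $L_j$. And $\Theta=\sum_\gamma\gamma^*\theta$ should satisfy (P1) with an invariant function $\phi_1$, which is impossible if $B/\Gamma$ is compact, since plurisubharmonic functions on a compact connected manifold are constant. In one variable these two demands concern the same quotient. In two variables a free product of four cocompact Fuchsian groups, one for each $L_j$, meets both.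

\section{The group}\label{sec:group}

\subsection*{Automorphisms of the ball}
We recall from \cite[Theorems 2.2.2 and 2.2.5]{Rudin} that $\operatorname{Aut}(B)$ is transitive on $B$, that $\gamma\in\operatorname{Aut}(B)$ with $a=\gamma^{-1}0$ is the composition of a unitary map with a fractional linear map whose denominator is $1-\langle z,a\rangle$, and that
\begin{equation}\label{eq:rudin}
1-\langle\gamma z,\gamma w\rangle=\frac{(1-|a|^2)(1-\langle z,w\rangle)}{(1-\langle z,a\rangle)(1-\langle a,w\rangle)}\qquad(z,w\in\bar B).
\end{equation}
So $\gamma$ extends to a projective transformation of $\mathbb P^2\supset\mathbb C^2$ that preserves $\bar B$ and $S$. The cases $w=0$ and $w=z$ are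
\begin{equation}\label{eq:rudin2}
1-\langle\gamma z,\gamma0\rangle=\frac{1-|a|^2}{1-\langle z,a\rangle},\qquad1-|\gamma z|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\langle z,a\rangle|^2},
\end{equation}
and the first of these holds for all $z\in\mathbb C^2$ with $\langle z,a\rangle\ne1$, by analytic continuation. The second shows that $\log(1-|\gamma z|^2)-\log(1-|z|^2)$ is pluriharmonic, so $\omega_B$ and $\beta$ are invariant. We also use that for $p,p'\in\bar B$
\begin{equation}\label{eq:dist}
|p-p'|^2\le2\operatorname{Re}(1-\langle p,p'\rangle)\le2|1-\langle p,p'\rangle| ;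
\end{equation}
in particular $\langle p,p'\rangle=1$ implies $p=p'$.

\begin{lemma}\label{lem:compare}
If $a,\zeta\in B$, $\beta(a,\zeta)\le\eta$ and $z\in\bar B$, then $\dfrac{|1-\langle z,\zeta\rangle|}{|1-\langle z,a\rangle|}$ and $\dfrac{1-|\zeta|^2}{1-|a|^2}$ lie in $[e^{-2\eta},e^{2\eta}]$.
\end{lemma}

\begin{proof}
Choose $\gamma\in\operatorname{Aut}(B)$ with $\gamma0=a$, and write $c=\gamma^{-1}0$, $\zeta=\gamma w$, $z=\gamma z'$. Then $|c|=|a|$ because $\beta(0,c)=\beta(a,0)$, and $|w|\le\tanh\eta$. By \eqref{eq:rudin} and \eqref{eq:rudin2},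
\[
\frac{1-\langle z,\zeta\rangle}{1-\langle z,a\rangle}=\frac{1-\langle z',w\rangle}{1-\langle c,w\rangle},\qquad\frac{1-|\zeta|^2}{1-|a|^2}=\frac{1-|w|^2}{|1-\langle w,c\rangle|^2}.
\]
Both moduli lie between $\frac{1-|w|}{1+|w|}$ and $\frac{1+|w|}{1-|w|}$, and $\frac{1+\tanh\eta}{1-\tanh\eta}=e^{2\eta}$.
\end{proof}

\subsection*{Fuchsian groups acting on $B$}
For $A=\begin{pmatrix}\mu&\nu\\\bar\nu&\bar\mu\end{pmatrix}\in SU(1,1)$, that is, $|\mu|^2-|\nu|^2=1$, put
\begin{equation}\label{eq:su11}
A(z_1,z_2)=\Big(\frac{\mu z_1+\nu}{\bar\nu z_1+\bar\mu},\ \frac{z_2}{\bar\nu z_1+\bar\mu}\Big).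
\end{equation}
Since $|\bar\nu z_1+\bar\mu|^2-|\mu z_1+\nu|^2=1-|z_1|^2$, we have $1-|Az|^2=(1-|z|^2)/|\bar\nu z_1+\bar\mu|^2$. This defines a homomorphism $SU(1,1)\to\operatorname{Aut}(B)$, injective because $-I$ acts by $z_2\mapsto-z_2$. The maps \eqref{eq:su11} preserve $\mathbb D\times0$, which we identify with $\mathbb D$, and act on the first coordinate by the usual M\"obius maps. Moving one of two points of $\mathbb D$ to $0$ by such a map, we see that $\beta$ restricts to the hyperbolic distance of $\mathbb D$.

\begin{lemma}\label{lem:fuchs}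
For every $\tau>0$ there is a discrete torsion-free subgroup $G\subset SU(1,1)$ such that $\beta(\gamma x,x)\ge2\tau$ for all $x\in\mathbb D$ and $\gamma\in G\setminus1$, and $\mathbb D/G$ is a compact Riemann surface of genus $g\ge4$.
\end{lemma}

\begin{proof}
Recall that a group is residually finite if every nontrivial element lies outside some normal subgroup of finite index, and that finitely generated linear groups are residually finite (Malcev). Uniformization of a compact Riemann surface of genus $2$ gives a torsion-free cocompact lattice in $PSU(1,1)$. Its preimage in $SU(1,1)$ is finitely generated and linear, so it has a subgroup $G'$ of finite index that does not contain $-I$. Then $G'$ injects into $PSU(1,1)$ with finite index in the lattice; it is discrete, torsion-free and cocompact, finitely generated and linear. Let $Q\subset\mathbb D$ be compact with $G'Q=\mathbb D$. An element that moves some point by less than $2\tau$ is conjugate in $G'$ to one that moves a point of $Q$ by less than $2\tau$, and by discreteness there are finitely many of the latter. Intersecting finitely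 many normal subgroups, we get a normal subgroup $G''$ of finite index that contains none of them except $1$, hence none of their conjugates. Finally $G''$ is the fundamental group of a closed surface of genus at least $2$; it maps onto $\mathbb Z$, so it has a subgroup $G$ of index $3$. Since genus minus one is multiplied by the index, $g-1\ge3$.
\end{proof}

\subsection*{The free product}
Choose $\psi_j\in\operatorname{Aut}(B)$ with $\psi_j(\mathbb D\times0)=L_j$: an automorphism taking $P_j$ to $0$ is projective, so it maps $L_j$ onto the slice of $B$ by a complex line through $0$, and a unitary map carries this slice to $\mathbb D\times0$. For $\tau>0$ let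
\[
V_j=\psi_j\{z\in\bar B:|z_1|\ge\tanh\tau\}.
\]
As $\tau\to\infty$ these compact sets decrease to the circles $\partial L_j$. By Lemma~\ref{lem:lines} and the definition of $\rho$ we can fix $\tau$ so large that
\begin{itemize}
\item[(i)] the $V_j$ are pairwise disjoint;
\item[(ii)] $V_j\cap\bar L_k=\emptyset$ for $k\ne j$;
\item[(iii)] $|z_1|\ge2\rho$ on $V_j$;
\item[(iv)] $|z|>R_0$ on $V_j$.
\end{itemize}
Let $G$ be given by Lemma~\ref{lem:fuchs} for this $\tau$, let $\Gamma_j=\psi_jG\psi_j^{-1}$, and let $\Gamma$ be the subgroup of $\operatorname{Aut}(B)$ generated by $\Gamma_0,\dots,\Gamma_3$. A \emph{reduced word} is a product $\gamma=\alpha_1\cdots\alpha_k$ with $k\ge1$, $\alpha_m\in\Gamma_{i_m}\setminus1$ and $i_m\ne i_{m+1}$. Every element of $\Gamma\setminus1$ is a reduced word.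

\begin{lemma}\label{lem:pingpong}
\begin{itemize}
\item[(a)] A reduced word $\gamma=\alpha_1\cdots\alpha_k$ satisfies $\gamma(\bar B\setminus V_{i_k})\subset V_{i_1}$.
\item[(b)] $\Gamma$ is the free product $\Gamma_0*\Gamma_1*\Gamma_2*\Gamma_3$, and it is torsion-free.
\item[(c)] For $\gamma\ne1$ the sets $\gamma\bar T$ and $\gamma B_{R_0}$ lie in $\bigcup V_j$, so they are disjoint from $\bar T$ and from $B_{R_0}$.
\item[(d)] $\beta(\gamma0,\gamma'0)>\operatorname{artanh}R_0$ for $\gamma\ne\gamma'$, and $\Gamma$ acts freely and properly discontinuously on $B$.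
\item[(e)] $\bar T\cap\gamma L_j=\emptyset$ for all $\gamma\in\Gamma$ and all $j$.
\item[(f)] If $\gamma L_i\cap L_j\ne\emptyset$, then $\gamma=\alpha\alpha'$ with $\alpha\in\Gamma_j$, $\alpha'\in\Gamma_i$, and $\gamma L_i\cap L_j=\alpha(L_i\cap L_j)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\gamma\in G\setminus1$ and $x\in\mathbb D$ has $\beta(x,0)<\tau$, then $\beta(\gamma x,0)\ge\beta(\gamma x,x)-\beta(x,0)>\tau$. Applying this to the first coordinate in \eqref{eq:su11} and conjugating by $\psi_j$, we see that $\Gamma_j\setminus1$ maps $\bar B\setminus V_j$ into $V_j$. By (i), $V_{i_m}\subset\bar B\setminus V_{i_{m-1}}$, so the letters can be applied one after the other.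

(b) By (iv), $0\notin\bigcup V_j$, so $\gamma0\in V_{i_1}$ and $\gamma\ne1$ for every reduced word; this is the defining property of a free product. A reduced word is conjugate to a single letter, which has infinite order, or to a word with $k\ge2$ and $i_1\ne i_k$, whose powers are reduced.

(c) By (iii) and (iv), $\bar T$ and $B_{R_0}$ are disjoint from $\bigcup V_j$. Apply (a).

(d) For $\gamma\ne\gamma'$ we have $|\gamma^{-1}\gamma'0|>R_0$ by (c) and (iv). Closed $\beta$-balls are compact, so each contains finitely many orbit points. If $K\subset B$ is compact and $\gamma K\cap K\ne\emptyset$, then $\beta(\gamma0,0)\le2\sup_K\beta(0,\cdot)$, which leaves finitely many $\gamma$. Stabilizers are finite, hence trivial by (b).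

(e) Write $\gamma=\gamma'\alpha'$ with $\alpha'\in\Gamma_j$ and $\gamma'$ trivial or reduced with last letter not in $\Gamma_j$. Then $\gamma L_j=\gamma'L_j$. If $\gamma'=1$, then $|z_1|\ge4\rho$ on this set. Otherwise (ii) and (a) give $\gamma'L_j\subset\bigcup V_m$, where $|z_1|\ge2\rho$.

(f) Write $\gamma=\alpha\gamma'\alpha'$ with $\alpha\in\Gamma_j$, $\alpha'\in\Gamma_i$, and $\gamma'$ trivial or reduced with first letter not in $\Gamma_j$ and last letter not in $\Gamma_i$. Then $\gamma L_i\cap L_j=\alpha(\gamma'L_i\cap L_j)$. If $\gamma'\ne1$, then $\gamma'L_i\subset V_m$ with $m\ne j$ by (ii) and (a), and $V_m\cap L_j=\emptyset$ by (ii). So $\gamma'=1$.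
\end{proof}

By (d), $X=B/\Gamma$ is a complex surface and $q:B\to X$ is its universal covering. Let $C_j=q(L_j)$. By (f) with $i=j$, the immersion $L_j/\Gamma_j\to X$ is injective, so $C_j$ is a smooth embedded compact curve of genus $g$. By (f) with $i\ne j$, $C_i\cap C_j=q(L_i\cap L_j)$. Thus $C_j$ and $C_{j+1}$ meet only at $q(P_{j+1})$, transversally because $\ell_j$ and $\ell_{j+1}$ are transversal, and $C_j\cap C_{j+2}=\emptyset$. We put
\[
E=C_0\cup C_1\cup C_2\cup C_3,\qquad\widetilde E=q^{-1}(E)=\bigcup_{\gamma,j}\gamma L_j .
\]
The set $E$ is compact, so $\widetilde E$ is closed in $B$. We also fix compact sets $Q_j\subset L_j$ with $\Gamma_jQ_j=L_j$.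

\section{The quotient is a strictly pseudoconvex domain}\label{sec:spc}

For (P1) we need a bounded invariant function whose Levi form is bounded below on the tube $T$. The tube reaches the sphere, so the bound must be uniform up to $S$. We shall obtain it from holomorphic functions defined beyond the boundary of $X$, and for this we embed $X$ as a relatively compact domain in a larger manifold. The action of $\Gamma$ can be continued across the sphere only away from the limit set
\[
\Lambda=\{\text{accumulation points of }\Gamma0\},
\]
which satisfies $\Lambda\subset S\cap\bigcup V_j$ by Lemma~\ref{lem:pingpong}(c),(d). So we need a compact subset of $\bar B\setminus\Lambda$ whose translates cover $B$. It exists because the orbit approaches each limit point within a bounded distance of a ray. Call $z\in S$ \emph{conical} if there is a constant $C_z$ with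
\[
|1-\langle z,a\rangle|\le C_z(1-|a|^2)\qquad\text{for infinitely many }a\in\Gamma0 .
\]
This property is $\Gamma$-invariant: for $\gamma\in\Gamma$ and $c=\gamma^{-1}0$, \eqref{eq:rudin} and \eqref{eq:rudin2} give
\[
\frac{|1-\langle\gamma z,\gamma a\rangle|}{1-|\gamma a|^2}=\frac{|1-\langle z,a\rangle|}{1-|a|^2}\cdot\frac{|1-\langle a,c\rangle|}{|1-\langle z,c\rangle|},
\]
and the last factor is at most $2/(1-|c|)$.

\begin{lemma}\label{lem:conical}
Every point of $\Lambda$ is conical.
\end{lemma}

\begin{proof}
\emph{Step 1: points $z\in\partial L_i$ are conical.} Let $o\in L_i$ and $x_t=z+t(o-z)\in L_i$ for $0<t\le1$. Then $|1-\langle z,x_t\rangle|=t|1-\langle z,o\rangle|$ and $1-|x_t|^2=2t(1-\operatorname{Re}\langle z,o\rangle)-t^2|o-z|^2$, so the quotient of these quantities stays bounded as $t\to0$. Write $x_t=\alpha_tx_t'$ with $\alpha_t\in\Gamma_i$, $x_t'\in Q_i$. Then $a_t=\alpha_t0$ has $\beta(a_t,x_t)=\beta(0,x'_t)\le\sup_{Q_i}\beta(0,\cdot)$. By Lemma~\ref{lem:compare}, $|1-\langle z,a_t\rangle|/(1-|a_t|^2)$ stays bounded and $|a_t|\to1$, so infinitely many $a_t$ occur.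

\emph{Step 2: if $z\in\Lambda\cap V_i$ and $z\notin\partial L_i$, there are $\alpha\in\Gamma_i\setminus1$ and $j\ne i$ with $\alpha^{-1}z\in\Lambda\cap V_j$.} Let $\gamma_m0\to z$ with distinct $\gamma_m$. By (i) and Lemma~\ref{lem:pingpong}(a), for large $m$ the first letter of $\gamma_m$ is in $\Gamma_i$. Write $\gamma_m=\alpha_m\gamma_m'$ with $\alpha_m\in\Gamma_i\setminus1$ and $\gamma_m'$ trivial or beginning outside $\Gamma_i$. Then $\gamma'_m0$ lies in $W=\{0\}\cup\bigcup_{j\ne i}V_j$, which is compact and disjoint from $V_i$. Hence the first coordinates $x_m$ of the points $\psi_i^{-1}\gamma_m'0$ satisfy $|x_m|<\tanh\tau$. The first coordinate of $\psi_i^{-1}\gamma_m0$ is the image of $x_m$ under $\psi_i^{-1}\alpha_m\psi_i\in G$. If infinitely many $\alpha_m$ were distinct, proper discontinuity of $G$ on $\mathbb D$ would force these images to $\partial\mathbb D$ along a subsequence, so $\psi_i^{-1}z\in\partial\mathbb D\times0$ and $z\in\partial L_i$. Therefore $\alpha_m=\alpha$ along a subsequence, the $\gamma_m'$ are distinct, and $\gamma_m'0\to\alpha^{-1}z\in\Lambda\cap W$. Since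 $0\notin\Lambda$, the claim follows.

\emph{Step 3.} Let $z\in\Lambda\cap V_{i_1}$ and apply Step 2 repeatedly. If the process stops, a $\Gamma$-translate of $z$ lies on some $\partial L_j$, and $z$ is conical by Step 1 and invariance. Otherwise there are $\alpha_k\in\Gamma_{i_k}\setminus1$ with $i_{k+1}\ne i_k$ such that $\gamma_k=\alpha_k^{-1}\cdots\alpha_1^{-1}$ satisfies $\gamma_kz\in V_{i_{k+1}}$ for all $k\ge1$. Also $\gamma_k0\in V_{i_k}$ by Lemma~\ref{lem:pingpong}(a). By (i), \eqref{eq:dist} and compactness there is $c>0$ with $|1-\langle p,p'\rangle|\ge c$ whenever $p\in V_i$, $p'\in V_j$, $i\ne j$. The first identity in \eqref{eq:rudin2} then gives $|1-\langle z,a_k\rangle|\le c^{-1}(1-|a_k|^2)$ for the points $a_k=\gamma_k^{-1}0$, which are distinct by Lemma~\ref{lem:pingpong}(b),(d).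
\end{proof}

By the second identity in \eqref{eq:rudin2}, a point $w\in B$ is closest to $0$ within its orbit exactly when $|1-\langle w,a\rangle|^2\ge1-|a|^2$ for all $a\in\Gamma0$. These inequalities make sense on the closed ball, so we put
\[
\mathcal F=\{z\in\bar B:\ |1-\langle z,a\rangle|^2\ge1-|a|^2\ \text{ for all }a\in\Gamma0\},\qquad\mathcal K=\mathcal F\cup\bar T .
\]

\begin{lemma}\label{lem:fund}
The set $\mathcal K$ is compact and disjoint from $\Lambda$, and $\Gamma(\mathcal F\cap B)=B$. For small $\epsilon>0$ the $\epsilon$-neighborhood $U$ of $\mathcal K$ in $\mathbb C^2$ satisfies $\gamma U\cap U=\emptyset$ for all but finitely many $\gamma\in\Gamma$.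
\end{lemma}

\begin{proof}
Both $\mathcal F$ and $\bar T$ are closed in $\bar B$. If $z$ is conical, then $|1-\langle z,a\rangle|^2\le C_z^2(1-|a|^2)^2$ for infinitely many $a\in\Gamma0$; for some of them $1-|a|^2<C_z^{-2}$, and then $z$ violates the inequality defining $\mathcal F$. So $\mathcal F\cap\Lambda=\emptyset$ by Lemma~\ref{lem:conical}, and $\bar T\cap\Lambda=\emptyset$ by (iii). Every orbit in $B$ has a point closest to $0$, by proper discontinuity, and this point lies in $\mathcal F$.

If the last statement fails for every $\epsilon$, there are distinct $\gamma_m$ and points $x_m\in\mathbb C^2$ such that $x_m$ and $\gamma_mx_m$ lie within $1/m$ of $\mathcal K$. Along a subsequence, $x_m\to x\in\mathcal K$, $\gamma_mx_m\to y\in\mathcal K$, $a_m=\gamma_m^{-1}0\to a\in\Lambda$ and $b_m=\gamma_m0\to b\in\Lambda$. Since $x\ne a$, we have $\langle x,a\rangle\ne1$ by \eqref{eq:dist}. The extended first identity in \eqref{eq:rudin2} gives $1-\langle\gamma_mx_m,b_m\rangle=(1-|a_m|^2)/(1-\langle x_m,a_m\rangle)\to0$. So $\langle y,b\rangle=1$ and $y=b\in\mathcal K\cap\Lambda$, a contradiction.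
\end{proof}

Let $\widehat B=\Gamma U\subset\mathbb P^2$. It is open, $\Gamma$-invariant, and contains $B\cup\bar T$. It is connected, being the union of $B$ and of translates of balls centered in $\bar B$, each of which meets $B$.

\begin{proposition}\label{prop:spc}
For compact sets $K_1,K_2\subset\widehat B$ only finitely many $\gamma\in\Gamma$ satisfy $\gamma K_1\cap K_2\ne\emptyset$. The quotient $\widehat X=\widehat B/\Gamma$ is a connected complex manifold, the projection $q:\widehat B\to\widehat X$ is a covering, and $\overline X$ is compact in $\widehat X$. There are an open neighborhood $W$ of $\partial X$, a smooth strictly plurisubharmonic function $r$ on $W$ without critical points, negative exactly on $W\cap X$, and $\delta>0$, such that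
\[
X_1=X\cup\{x\in W:0\le r(x)<\delta\}
\]
is a connected, noncompact, relatively compact open subset of $\widehat X$ that contains $\overline X$ and has the smooth strictly pseudoconvex boundary $\{r=\delta\}$.
\end{proposition}

\begin{proof}
Cover $K_1$ and $K_2$ by finitely many translates of $U$. If $\gamma\gamma_1U\cap\gamma_2U\ne\emptyset$, then $\gamma_2^{-1}\gamma\gamma_1$ lies in the finite set of Lemma~\ref{lem:fund}; this proves the first claim. Stabilizers are finite, hence trivial because $\Gamma$ is torsion-free. Let $x,y\in\widehat B$ with relatively compact neighborhoods $U_x,U_y$; only finitely many $\gamma$ satisfy $\gamma U_x\cap U_y\ne\emptyset$. If $x,y$ lie in different orbits, then $\gamma x\ne y$ for these $\gamma$, and after shrinking the neighborhoods none is left, so $\widehat X$ is Hausdorff. If $y=x$, the same argument leaves only $\gamma=1$, which gives evenly covered neighborhoods.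

Since $q^{-1}(X)=B$ and $q$ is locally biholomorphic, $\partial X=q(\widehat B\cap S)$, and near each of its points $X$ looks like $B$ near a point of $S$. The boundary is nonempty because $(0,1)\in\bar T$. As $X=q(\mathcal F\cap B)\subset q(\mathcal F)$ and $q(\mathcal F)$ is compact, $\overline X$ and $\partial X$ are compact.

Cover $\partial X$ by finitely many such charts, each with the defining function $r_\kappa=|z|^2-1$, and glue these by a partition of unity to $r_1=\sum\chi_\kappa r_\kappa$ near $\partial X$. All $r_\kappa$ are negative in $X$, zero on $\partial X$ and positive outside $\overline X$, so the same holds for $r_1$. On $\partial X$ the differentials $dr_\kappa$ are positive multiples of one another, so $dr_1\ne0$. Locally $r_1=hr_\kappa$ with $h>0$ smooth, so on complex tangent vectors of $\partial X$ the Levi form of $r_1$ is $h$ times that of $r_\kappa$, which is positive definite. For $r=e^{mr_1}-1$ we have $i\partial\bar\partial r=me^{mr_1}(i\partial\bar\partial r_1+m\,i\partial r_1\wedge\bar\partial r_1)$, and by compactness this is positive definite along $\partial X$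 for large $m$. Let $W$ be a relatively compact neighborhood of $\partial X$ on whose closure $r$ is defined, strictly plurisubharmonic and without critical points, and choose $\delta>0$ with $|r|\ge3\delta$ on $\partial W$. Then $\{x\in W:|r|\le2\delta\}$ is compact, and $X_1$ is open and relatively compact, contains $\overline X$, and has boundary $\{x\in W:r=\delta\}$.

A component of $X_1$ that does not contain $X$ would lie in $\{0<r<\delta\}$ and have $r=\delta$ on its boundary, so $r$ would have an interior minimum, which is a critical point. If $X_1$ were compact, the maximum of $r$ on the nonempty closed subset $X_1\setminus X$ would be a local maximum of $r$, again a critical point.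
\end{proof}

\section{The form $\Theta$ and a bounded dominating potential}\label{sec:P1}

We use the following consequence of Grauert's theorems \cite{Grauert58,Grauert62} and the Remmert reduction. \emph{Let $X_1$ be a relatively compact domain with smooth strictly pseudoconvex boundary in a complex manifold. Then $X_1$ is holomorphically convex, and there are a compact analytic set $A\subset X_1$, all of whose irreducible components have positive dimension, and a proper holomorphic map $\Phi:X_1\to Y$ onto a Stein space such that $\Phi(A)$ is finite and $\Phi:X_1\setminus A\to Y\setminus\Phi(A)$ is biholomorphic.} Thus holomorphic functions on $X_1$ give local coordinates everywhere off $A$, and we must show that $A$ avoids the tube. We show that $A$ is contained in $E$.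

Three facts about a complex surface $X$ are needed. A compact irreducible curve $C$ has a class $[C]\in H_2(X;\mathbb Q)$, and the integral of a closed $2$-form over $C$ depends only on $[C]$. The intersection pairing on $H_2(X;\mathbb Q)$ satisfies $C\cdot C'\ge0$ for distinct irreducible curves, and equals the number of common points if the curves are smooth and meet transversally. For smooth $C$, $C\cdot C$ is the degree of the normal bundle.

\begin{lemma}\label{lem:curves}
Every compact irreducible curve in $X_1$ is one of $C_0,\dots,C_3$. Consequently $A\subset E$.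
\end{lemma}

\begin{proof}
Let $C'\subset X_1$ be a compact irreducible curve.

\emph{$C'$ lies in $X$.} Otherwise the maximum of $r$ on the compact set $C'\setminus X$ is a local maximum of $r|_{C'}$. The pullback of $r$ to the normalization of $C'$ is subharmonic near a preimage of that point, hence constant near it; but it is strictly subharmonic off the finite set where the normalization map is not immersive.

\emph{The classes $[C_j]$ form a basis of $H_2(X;\mathbb Q)$.} Let $Z$ be the complex obtained from the disjoint union of $C_0,\dots,C_3$ and a point $*$ by joining $*$ to $q(P_j)\in C_j$ by an arc for each $j$. Map $Z$ to $X$ by the inclusions of the $C_j$, sending the $j$-th arc to the image of the segment $[0,P_j]$. Identify $\pi_1(X,q(0))$ with $\Gamma$ by lifting loops from $0$. A loop that runs along the $j$-th arc, around a loop in $C_j$, and back, lifts to a path from $0$ to $P_j$, then inside $L_j$ to $\alpha P_j$ with $\alpha\in\Gamma_j$, then to $\alpha0$. So the map $\pi_1(Z)=\Gamma_0*\dots*\Gamma_3\to\Gamma$ is the isomorphism of Lemma~\ref{lem:pingpong}(b). The universal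 covering of $X$ is a ball and that of $Z$ is a tree-like union of discs and arcs; both are contractible. By Whitehead's theorem $Z\to X$ is a homotopy equivalence, and $H_2(Z;\mathbb Q)=\bigoplus\mathbb Q[C_j]$.

\emph{$C_j\cdot C_j=1-g$.} Conjugating by $\psi_j$, we compute with $G$ acting near $\mathbb D\times0$. Along $z_2=0$ the Jacobian matrix of \eqref{eq:su11} is diagonal with entries $J^{-2}$ and $J^{-1}$, where $J=\bar\nu z_1+\bar\mu$. The tangent and normal bundles of $C_j$ are the quotients of $\mathbb D\times\mathbb C$ by $G$ acting on the fiber by $J^{-2}$ and $J^{-1}$. So the square of the normal bundle is the tangent bundle, of degree $2-2g$.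

\emph{Conclusion.} Suppose $C'\ne C_j$ for all $j$, and write $[C']=\sum a_j[C_j]$. By the description of $C_i\cap C_j$ in Section~\ref{sec:group},
\[
0\le C'\cdot C_j=a_{j-1}+a_{j+1}-(g-1)a_j\qquad(j\in\mathbb Z/4).
\]
If $a_j$ is the largest coefficient and $a_j>0$, the right side is at most $(3-g)a_j<0$; this is where $g\ge4$ is used. Hence all $a_j\le0$. The invariant form $\omega_B$ descends to a closed positive form on $X$, so $0<\int_{C'}\omega_B=\sum a_j\int_{C_j}\omega_B\le0$, a contradiction.

Finally, a two-dimensional component of $A$ would be open and closed in the connected surface $X_1$, which is not compact. So all components of $A$ are curves.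
\end{proof}

\subsection*{The function $\phi_1$}
The compact set $q(\bar T)$ lies in $\overline X\subset X_1$. It is disjoint from $E$, because $q^{-1}(E)=\widetilde E$ is disjoint from $\bar T$ by Lemma~\ref{lem:pingpong}(e); hence it is disjoint from $A$. At a smooth point of a Stein space there are global holomorphic functions that form local coordinates. Pulling such functions back by $\Phi$ and using compactness, we find $F_1,\dots,F_N\in\mathcal O(X_1)$ whose differentials span the cotangent space at every point of $q(\bar T)$. Put
\[
\phi_1=\sum_{m=1}^N|F_m\circ q|^2\quad\text{on }q^{-1}(X_1)\supset B\cup\bar T .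
\]
On $B$ this function is smooth, nonnegative, $\Gamma$-invariant, and bounded because $\overline X$ is compact in $X_1$. The form $i\partial\bar\partial\phi_1=\sum i\,d(F_m\circ q)\wedge\overline{d(F_m\circ q)}$ is nonnegative, and it is continuous and positive definite on the compact set $\bar T$. The coefficients of $\theta$ are bounded, so there is $C_1$ with
\begin{equation}\label{eq:thetaphi}
\theta\le C_1\,i\partial\bar\partial\phi_1\quad\text{on }T .
\end{equation}

\subsection*{The form $\Theta$}
Let $\Theta=\sum_{\gamma\in\Gamma}\gamma^*\theta$. The term $\gamma^*\theta$ is supported in $\gamma^{-1}T$. These sets are pairwise disjoint by Lemma~\ref{lem:pingpong}(c), and a compact subset of $B$ meets only finitely many of them, by Proposition~\ref{prop:spc} applied to it and to the compact set $\bar T\subset\widehat B$. So $\Theta$ is smooth, real, closed, nonnegative and $\Gamma$-invariant. On $\gamma^{-1}T$ we have $\Theta=\gamma^*\theta\le C_1\gamma^*i\partial\bar\partial\phi_1=C_1i\partial\bar\partial\phi_1$ by \eqref{eq:thetaphi} and invariance, and elsewhere $\Theta=0$. This proves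 (P1).

The locally finite union $\bigcup\gamma^{-1}T$ is closed in $B$ and disjoint from the invariant set $\widetilde E$, and $\gamma^{-1}T\cap B_{R_0}=\emptyset$ for $\gamma\ne1$ by Lemma~\ref{lem:pingpong}(c). Hence
\begin{equation}\label{eq:Theta}
\Theta=0\ \text{ near }\widetilde E,\qquad\Theta=\theta\ \text{ on }B_{R_0}.
\end{equation}

\section{A potential with bounded invariant gradient}\label{sec:P2}

Formally, $\sum_\gamma\lambda(z_1)\circ\gamma$ is a potential of $\Theta$, but nothing makes its terms small. We may subtract a pluriharmonic function from each term. For $\gamma\ne1$ the point $b=\gamma0$ lies in $\bigcup V_j$, so $|b_1|\ge2\rho$ and $\lambda$ equals the harmonic function $\log|\zeta_1|^2$ near $b_1$. By \eqref{eq:rudin2} and \eqref{eq:dist}, $\gamma$ maps a given compact set into a small neighborhood of $b$ when $|b|$ is close to $1$. So we subtract a Taylor polynomial of the logarithm at $b_1$. Put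
\[
\lambda_b(\zeta)=\lambda(\zeta_1)-2\operatorname{Re}p_b(\zeta_1),\qquad p_b(\zeta_1)=\log b_1+\sum_{k=1}^4\frac{(-1)^{k-1}}kx^k,\qquad x=\frac{\zeta_1-b_1}{b_1},
\]
with any value of $\log b_1$. Then $\lambda_b$ is real, $\lambda_b(b)=0$ and $i\partial\bar\partial\lambda_b=\theta$. In this section $C$ denotes constants independent of $\gamma$ and $z$.

\emph{Claim: $|\partial\lambda_b/\partial\zeta_1|\le C|\zeta_1-b_1|^4$ on $B$.} We have $\partial\lambda_b/\partial\zeta_1=\lambda_{\zeta_1}-p_b'$ and, since $1+x=\zeta_1/b_1$,
\[
p_b'=\frac{1-x+x^2-x^3}{b_1}=\frac{1-x^4}{\zeta_1}.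
\]
If $|\zeta_1-b_1|<\rho$, then $|\zeta_1|>\rho$, $\lambda_{\zeta_1}=1/\zeta_1$, and $|\partial\lambda_b/\partial\zeta_1|=|x^4/\zeta_1|\le|\zeta_1-b_1|^4/(16\rho^5)$. If $|\zeta_1-b_1|\ge\rho$, it suffices to bound the left side uniformly: $\lambda_{\zeta_1}$ is bounded on $\mathbb D$, and $|x|\le1/\rho$ gives $|p_b'|\le\frac1{2\rho}\sum_{k=0}^3\rho^{-k}$.

By \eqref{eq:omegaB}, $|dz_1|_{\omega_B}\le(1-|z|^2)^{1/2}$. Since $\gamma$ is an isometry, the claim gives $|\partial(\lambda_{\gamma0}\circ\gamma)|_{\omega_B}(z)\le C(1-|\gamma z|^2)^{1/2}|\gamma z-\gamma0|^4$. With $a=\gamma^{-1}0$, formulas \eqref{eq:dist} and \eqref{eq:rudin2} give $|\gamma z-\gamma0|^4\le4(1-|a|^2)^2/|1-\langle z,a\rangle|^2$, and therefore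
\begin{equation}\label{eq:term}
|\partial(\lambda_{\gamma0}\circ\gamma)|_{\omega_B}(z)\le C(1-|z|^2)^{1/2}\frac{(1-|a|^2)^{5/2}}{|1-\langle z,a\rangle|^3}.
\end{equation}

We sum \eqref{eq:term} by comparison with an integral. Let $\eta=\frac13\operatorname{artanh}R_0$. By Lemma~\ref{lem:pingpong}(d) the $\beta$-balls $\mathcal B(a)$ of radius $\eta$ about the points $a=\gamma^{-1}0$ are pairwise disjoint. The measure $(1-|\zeta|^2)^{-3}dV$ is invariant, because by \eqref{eq:omegaB} the eigenvalues of $\omega_B$ are $(1-|\zeta|^2)^{-1}$ and $(1-|\zeta|^2)^{-2}$, so it is a constant multiple of $\omega_B^2$. All $\mathcal B(a)$ have the same mass for this measure, and Lemma~\ref{lem:compare} gives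
\[
\frac{(1-|a|^2)^{5/2}}{|1-\langle z,a\rangle|^3}\le C\int_{\mathcal B(a)}\frac{(1-|\zeta|^2)^{5/2}}{|1-\langle z,\zeta\rangle|^3}\,\frac{dV(\zeta)}{(1-|\zeta|^2)^3}.
\]
By \cite[Proposition 1.4.10]{Rudin}, for $t>-1$ and $c>0$,
\[
\int_{\mathbb B_n}\frac{(1-|\zeta|^2)^t}{|1-\langle z,\zeta\rangle|^{n+1+t+c}}\,dV(\zeta)\le C(1-|z|^2)^{-c}.
\]
With $n=2$, $t=-\frac12$, $c=\frac12$ we obtain
\begin{equation}\label{eq:sum}
\sum_{\gamma\ne1}|\partial(\lambda_{\gamma0}\circ\gamma)|_{\omega_B}(z)\le C(1-|z|^2)^{1/2}\int_B\frac{(1-|\zeta|^2)^{-1/2}}{|1-\langle z,\zeta\rangle|^3}\,dV(\zeta)\le C .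
\end{equation}
This explains the degree of $p_b$: a Taylor polynomial of degree $m$ leads to $t=\frac{m+1}2-3$ and $c=\frac12$, and $t>-1$ requires $m\ge4$.

The comparison at $z=0$ gives $\sum(1-|a|^2)^{5/2}<\infty$. Since $|1-\langle z,a\rangle|\ge1-|z|$, estimate \eqref{eq:term} shows that the series of gradients converges uniformly on compact subsets of $B$; here we use that the functions are real, so that $\partial$ controls the full gradient. Each $\lambda_{\gamma0}\circ\gamma$ vanishes at $0$. Integrating along radii, we see that
\[
u=\lambda(z_1)+\sum_{\gamma\ne1}\lambda_{\gamma0}\circ\gamma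
\]
converges locally uniformly together with first derivatives. We have $i\partial\bar\partial(\lambda_{\gamma0}\circ\gamma)=\gamma^*\theta$, so on each ball $B_r$, $r<1$, all but finitely many terms are pluriharmonic, and their sum is pluriharmonic. Hence $u$ is smooth and real and $i\partial\bar\partial u=\Theta$. By \eqref{eq:sum} and the boundedness of $|\partial\lambda(z_1)|_{\omega_B}$, we get $|\bar\partial u|_{\omega_B}=|\partial u|_{\omega_B}\le C_2$. This proves (P2).

\section{Linear growth of all potentials}\label{sec:P3}

Choose the discs of Lemma~\ref{lem:gain} so that the interior of $D_j$ contains $Q_j\cup e_j$; two discs concentric with $L_j$ and of slightly smaller radii will do. Let $c_0$ be the resulting constant. The set $\mathcal C=B_{R_0}\cup\bigcup D_j^+$ is relatively compact in $B$; put $S_0=\operatorname{diam}_\beta\mathcal C+1$ and $s_0=\sup_{\mathcal C}\beta(0,\cdot)$.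

Let $y$ be as in (P3). For $s_0\le s<\operatorname{artanh}R$ the set $\widetilde E_s=\{x\in\widetilde E:\beta(0,x)\le s\}$ is a compact subset of $B_R$ containing $D_0$, and we let $m(s)=\max_{\widetilde E_s}y$. We claim that
\begin{equation}\label{eq:step}
m(s+S_0)\ge m(s)+c_0\qquad\text{if }s\ge s_0\text{ and }s+S_0<\operatorname{artanh}R .
\end{equation}
Let $x_0\in\widetilde E_s$ with $y(x_0)=m(s)$. Since $\widetilde E=\bigcup\gamma L_j$ and $L_j=\Gamma_jQ_j$, there are $\gamma\in\Gamma$ and $i$ with $x=\gamma^{-1}x_0\in Q_i\subset D_i$: the maximum point lies in the core of a translate of the configuration. For $\xi\in\mathcal C$ we have $\beta(\gamma\xi,x_0)=\beta(\xi,x)<S_0$, so $\beta(0,\gamma\xi)<s+S_0$. Hence $\gamma\mathcal C\subset B_R$ and $\gamma D_j^+\subset\widetilde E_{s+S_0}$ for all $j$. The function $y\circ\gamma$ is smooth on the open set $\gamma^{-1}B_R\supset\mathcal C$, and $i\partial\bar\partial(y\circ\gamma)=\gamma^*\Theta=\Theta$. By \eqref{eq:Theta} this form equals $\theta$ on $B_{R_0}$ and vanishes near $D_j^+\subset\widetilde E$, so $y\circ\gamma$ is harmonic on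 each $D_j^+$. Lemma~\ref{lem:gain} gives
\[
m(s+S_0)\ \ge\ \sup_{\bigcup D_j^+}y\circ\gamma\ \ge\ y(\gamma x)+c_0=m(s)+c_0 .
\]

Suppose $\operatorname{artanh}R>s_0$, and let $k\ge0$ be the largest integer with $s_0+kS_0<\operatorname{artanh}R$, so that $k\ge(\operatorname{artanh}R-s_0)/S_0-1$. Applying \eqref{eq:step} $k$ times, we get
\[
2\sup_{B_R}|y|\ \ge\ m(s_0+kS_0)-m(s_0)\ \ge\ kc_0\ \ge\ c_3\operatorname{artanh}R-C_3,
\]
with $c_3=c_0/S_0$ and $C_3=c_0(s_0/S_0+1)$. If $\operatorname{artanh}R\le s_0$, the right side is negative and there is nothing to prove. This establishes (P3), and with it Proposition~\ref{prop:key} and Theorem~\ref{thm:main}.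

\begin{thebibliography}{9}

\bibitem{Grauert58}
Grauert, Ann. of Math. \textbf{68} (1958).

\bibitem{Grauert62}
Grauert, Math. Ann. \textbf{146} (1962).

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2551/\allowbreak Report\_99\_09.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\bibitem{Rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb C^n$}.

\end{thebibliography}
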